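\title{Divisibility of power sums and common roots of Bernoulli polynomials}

\begin{abstract}
Let $S_k(n)=1^k+2^k+\dots+n^k$. We prove that for $k>3$ and $m>1$ the divisibility $S_k(n)\mid S_{km}(n)$ holds for only finitely many $n$. This confirms the conjecture that for $k>3$ it holds for all $n$ only when $m=1$. More generally, we determine all pairs $(k,K)$ for which the polynomial $S_k$ divides $S_K$ in $\mathbb Q[x]$. For even exponents we show by a $2$-adic argument that two Bernoulli polynomials of distinct odd degrees at least $3$ have greatest common divisor $x(x-\frac12)(x-1)$. For odd exponents we find a complex root of $S_k$ at distance $O(\sqrt k)$ from the origin and compare both polynomials with $1-\cos 2\pi x$ there.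
\end{abstract}

\section{The problem and the results}

For positive integers $k$ and $n$ put
\[
S_k(n)=1^k+2^k+\dots+n^k .
\]
The identity $S_3(n)=S_1(n)^2$ shows that $S_1(n)$ divides $S_3(n)$ for every $n$. The same holds with any odd exponent $m$ in place of $3$. Since $a+b$ divides $a^m+b^m$, the number
\[
2S_m(n)=\sum_{j=0}^{n}\bigl(j^m+(n-j)^m\bigr)=\sum_{j=1}^{n}\bigl(j^m+(n+1-j)^m\bigr)
\]
is divisible by $n$ and by $n+1$, hence by $n(n+1)=2S_1(n)$. One may ask what remains of this when $1,\dots,n$ are replaced by their $k$-th powers: for which positive integers $k$ and $m$ does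
\begin{equation}\label{eq:div}
1^k+2^k+\dots+n^k \ \Big|\ 1^{km}+2^{km}+\dots+n^{km}
\end{equation}
hold for every positive integer $n$?

Let $B_j$ be the Bernoulli numbers, $B_0=1$, $B_1=-\frac12$, $B_2=\frac16$, $B_4=-\frac1{30}$, and $B_{2l+1}=0$ for $l\ge1$. It is known that if \eqref{eq:div} holds for every $n$, then $m$ is odd, $B_{km}/B_k\in\mathbb Z$ for $k$ even, and $mB_{km-1}/B_{k-1}\in\mathbb Z$ for odd $k\ge3$. This condition is sufficient for $k\le3$, but it is not sufficient for $k=4$ and infinitely many $m$. The following conjecture is posed in \cite{sums}.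
\begin{quote}
\emph{For $k>3$, the divisibility \eqref{eq:div} holds for every positive integer $n$ only for $m=1$.}
\end{quote}

To see why $k=3$ should be the threshold, regard $S_k$ as a polynomial of degree $k+1$ in $\mathbb Q[x]$:
\begin{gather*}
S_1=\frac{x(x+1)}2,\qquad S_2=\frac{x(x+1)(2x+1)}6,\qquad S_3=\frac{x^2(x+1)^2}4,\\
S_4=\frac{x(x+1)(2x+1)(3x^2+3x-1)}{30},\qquad S_5=\frac{x^2(x+1)^2(2x^2+2x-1)}{12}.
\end{gather*}
If $S_k(n)$ divides $S_K(n)$ for infinitely many $n$, then $S_k$ divides $S_K$ as a polynomial (Lemma~\ref{lem:poly}). For $k\le3$ the only roots of $S_k$ are $0$, $-1$, $-\frac12$. These are forced by a symmetry, and they recur in every $S_K$ with $K$ of the right parity (Lemma~\ref{lem:forced}). From $k=4$ on there are further roots, and no symmetry makes them roots of another $S_K$. So one expects that $S_k\nmid S_K$ for $k\ge4$ and $K\ne k$, whether or not $K$ is a multiple of $k$. This is what we prove. The necessary conditions on $m$ quoted above are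 not used.

\begin{theorem}\label{thm:A}
Let $k\ge4$, $K\ge1$, $K\ne k$. Then $S_k\nmid S_K$ in $\mathbb Q[x]$, and for each fixed integer $c\ge1$ we have $S_k(n)\mid c\,S_K(n)$ for only finitely many $n$. In particular, for $k>3$ and $m>1$ the divisibility \eqref{eq:div} holds for only finitely many $n$, and the conjecture is true.
\end{theorem}

\begin{theorem}\label{thm:B}
For $k,K\ge1$ the following are equivalent:
\begin{enumerate}
\item[(i)] for some integer $c\ge1$, $S_k(n)\mid c\,S_K(n)$ for infinitely many $n$;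
\item[(ii)] $S_k\mid S_K$ in $\mathbb Q[x]$;
\item[(iii)] $K=k$, or $k=1$, or $k=2$ and $K$ is even, or $k=3$ and $K\ge3$ is odd.
\end{enumerate}
\end{theorem}

For $k\le3$, condition (ii) is weaker than divisibility for all $n$: the quotient $S_2(n)/S_1(n)=(2n+1)/3$ is a polynomial, but an integer only for $n\equiv1\pmod 3$.

For even exponents a stronger statement holds. Let $B_N(x)$ denote the Bernoulli polynomials.

\begin{theorem}\label{thm:C}
If $N\ne M$ are odd and at least $3$, then $\gcd(B_N(x),B_M(x))=x(x-\frac12)(x-1)$. Equivalently, for distinct even $k,K\ge2$ we have $\gcd(S_k,S_K)=x(x+1)(2x+1)$ up to a constant factor.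
\end{theorem}

Section~\ref{sec:red} reduces Theorems~\ref{thm:A} and~\ref{thm:B} to the case $K>k$, $K\equiv k\pmod2$. The two parities then need different tools. For even $k$ (Section~\ref{sec:even}) the roots of $S_k$ other than $-\frac12$ are distinct modulo $2$, so they can be followed $2$-adically, and we compute the exact power of $2$ dividing $B_{K+1}$ at a root of $B_{k+1}$. For odd $k$ (Section~\ref{sec:odd}) the reduction modulo $2$ is a square and this approach is not available; there we work over $\mathbb C$, where the normalized Bernoulli polynomials of even degree are close to $1-\cos2\pi x$.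

\section{Bernoulli polynomials and first reductions}\label{sec:red}

\subsection{Standard facts}

The Bernoulli polynomials are defined by $ue^{xu}/(e^u-1)=\sum_{L\ge0}B_L(x)u^L/L!$, and $B_L=B_L(0)$. The generating function gives
\begin{align}
B_L(x)&=\sum_{j=0}^{L}\binom Lj B_j\,x^{L-j},\label{eq:expand}\\
B_L(x+1)-B_L(x)&=Lx^{L-1},\label{eq:diff}\\
B_L(1-x)&=(-1)^LB_L(x),\label{eq:refl}\\
B_L(x)&=2^{L-1}\Bigl(B_L\bigl(\tfrac x2\bigr)+B_L\bigl(\tfrac{x+1}2\bigr)\Bigr).\label{eq:dup}
\end{align}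
We need two facts on the numbers $B_{2i}$, $i\ge1$. The first describes their size:
\begin{equation}\label{eq:euler}
B_{2i}=(-1)^{i+1}\,\frac{2\,(2i)!\,\zeta(2i)}{(2\pi)^{2i}}\ne0 .
\end{equation}
The second describes their denominators. Let $\mathbb Z_{(2)}$ be the ring of rational numbers with odd denominator. The von Staudt--Clausen theorem says that $B_{2i}+\sum_{(p-1)\mid 2i}1/p$ is an integer, the sum running over primes $p$. The prime $p=2$ always occurs, so
\begin{equation}\label{eq:vsc}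
2B_{2i}\in\mathbb Z_{(2)},\qquad 2B_{2i}\equiv1\pmod 2 .
\end{equation}
In the examples we use the values $B_6=\frac1{42}$, $B_8=-\frac1{30}$, $B_{10}=\frac5{66}$, which follow from the recurrence $\sum_{j<L}\binom LjB_j=0$ for $L\ge2$.

Put
\[
F_L(x)=B_L(x)-B_L=\sum_{j=1}^{L}\binom Lj B_{L-j}\,x^j ,
\]
a monic polynomial of degree $L$, equal to $B_L(x)$ when $L\ge3$ is odd. Summing \eqref{eq:diff} gives, for every integer $r\ge1$,
\begin{equation}\label{eq:shift}
F_L(w+r)=F_L(w)+L\sum_{j=0}^{r-1}(w+j)^{L-1}.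
\end{equation}
At $w=0$ this reads $F_{k+1}(r)=(k+1)S_k(r-1)$, so $F_{k+1}(x)=(k+1)S_k(x-1)$ as polynomials. Hence $S_k\mid S_K$ if and only if $F_{k+1}\mid F_{K+1}$, and the two forms of Theorem~\ref{thm:C} are equivalent. From now on $N=k+1$ and $M=K+1$.

\subsection{From integers to polynomials}

\begin{lemma}\label{lem:poly}
Conditions \textup{(i)} and \textup{(ii)} of Theorem~\ref{thm:B} are equivalent.
\end{lemma}

\begin{proof}
Write $S_K=qS_k+\rho$ with $\deg\rho<\deg S_k$, and choose an integer $e\ge1$ with $eq\in\mathbb Z[x]$. If $S_k(n)\mid cS_K(n)$, then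
\[
\frac{ce\,\rho(n)}{S_k(n)}=e\,\frac{cS_K(n)}{S_k(n)}-c\,(eq)(n)
\]
is an integer. The left side tends to $0$ as $n\to\infty$. So under (i) we have $\rho(n)=0$ for infinitely many $n$, and $\rho=0$. Conversely, if $\rho=0$, then $eS_K(n)=(eq)(n)S_k(n)$ for all $n$, and (i) holds with $c=e$.
\end{proof}

\subsection{The forced roots}

\begin{lemma}\label{lem:forced}
Let $L\ge2$. Then $F_L(0)=F_L(1)=0$. If $L$ is odd, then $F_L(\frac12)=0$ and $0$ is a simple root of $F_L$. If $L$ is even, then $F_L(1-x)=F_L(x)$ and $F_L(\frac12)\ne0$; if moreover $L\ge4$, then $0$ and $1$ are roots of multiplicity exactly $2$.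
\end{lemma}

\begin{proof}
We have $F_L(0)=0$, and $F_L(1)=0$ by \eqref{eq:shift} with $w=0$, $r=1$. Let $L$ be odd. Then $F_L(\frac12)=B_L(\frac12)=0$ by \eqref{eq:refl}, and the coefficient of $x$ in $F_L$ is $LB_{L-1}\ne0$. Let $L$ be even. The symmetry is \eqref{eq:refl}. By \eqref{eq:dup} at $x=0$ we have $B_L(\frac12)=(2^{1-L}-1)B_L$, so $F_L(\frac12)=(2^{1-L}-2)B_L\ne0$. For $L\ge4$ the coefficient of $x$ is $LB_{L-1}=0$ and that of $x^2$ is $\binom L2B_{L-2}\ne0$. So $0$ has multiplicity $2$, and so has $1$ by symmetry.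
\end{proof}

The result for odd exponents, proved in Section~\ref{sec:odd}, is the following.

\begin{proposition}\label{prop:odd}
Let $N\ge6$ and $M>N$ be even. Then $F_N\nmid F_M$ in $\mathbb Q[x]$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}, given Theorem~\ref{thm:C} and Proposition~\ref{prop:odd}]
By Lemma~\ref{lem:poly} it suffices for Theorem~\ref{thm:B} to show that (ii) and (iii) are equivalent. Since $F_L$ is monic of degree $L$, Lemma~\ref{lem:forced} gives $F_2=x(x-1)$, $F_3=x(x-\frac12)(x-1)$, $F_4=x^2(x-1)^2$. It also shows that $F_2\mid F_M$ for all $M\ge2$, that $F_3\mid F_M$ for odd $M\ge3$, and that $F_4\mid F_M$ for even $M\ge4$. So (iii) implies (ii).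

Conversely, let $F_N\mid F_M$ with $M\ne N$ and $k\ge2$. Comparing degrees gives $M>N$. If $N$ is odd, then $F_M(\frac12)=0$, so $M$ is odd. If $N$ is even, then $N\ge4$ and $x^2\mid F_M$, so $M$ is even. For $k=2$ and $k=3$ this is (iii). For even $k\ge4$, the polynomial $F_N=B_N(x)$ of degree at least $5$ would be the greatest common divisor of $B_N(x)$ and $B_M(x)$, against Theorem~\ref{thm:C}. Odd $k\ge5$ is excluded by Proposition~\ref{prop:odd}.

Under the hypotheses of Theorem~\ref{thm:A} condition (iii) fails, so (ii) and (i) fail. The last assertion is the case $K=km$, $c=1$.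
\end{proof}

\section{Even exponents: the roots of $B_N$ in $2$-adic fields}\label{sec:even}

\subsection{Unramified extensions of $\mathbb Q_2$}

For each power $q$ of $2$ there is a finite unramified extension $E$ of $\mathbb Q_2$ with residue field $\mathbb F_q$. Its ring of integers $W$ contains $\mathbb Z_{(2)}$ and is a complete discrete valuation ring with maximal ideal $2W$ and $W/2W=\mathbb F_q$. A bar denotes reduction modulo $2$. We use two facts.

\emph{Hensel's lemma.} If $g\in W[x]$ and $\xi\in\mathbb F_q$ is a simple root of $\bar g$, then $g$ has exactly one root $\alpha\in W$ with $\bar\alpha=\xi$.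

\emph{Teichm\"uller representatives.} Applied to $x^{q-1}-1$, Hensel's lemma shows that for each unit $\beta\in W$ there is exactly one $\omega(\beta)\in W$ with $\omega(\beta)^{q-1}=1$ and $\omega(\beta)\equiv\beta\pmod{2W}$. In particular, two $(q-1)$-th roots of unity in $W$ with the same residue are equal, and $\beta=\omega(\beta)(1+2b)$ for some $b\in W$.

\subsection{The roots modulo $2$}

By \eqref{eq:vsc} the coefficients of $2B_N(x)$ modulo $2$ are binomial coefficients, and the reduction can be written in closed form.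

\begin{lemma}\label{lem:mod2}
Let $N\ge3$ be odd. Then $2B_N(x)=(2x-1)g_N(x)$, where $g_N\in\mathbb Z_{(2)}[x]$ is monic of degree $N-1$ and
\[
\bar g_N=x(x+1)h_N(x),\qquad h_N(x)=x^{N-2}+(x+1)^{N-2}\in\mathbb F_2[x].
\]
Let $q$ be a power of $2$ with $q\equiv1\pmod{N-2}$, and let $E$, $W$ be as above. Then $B_N(x)$ has $N$ distinct roots in $E$: the roots $0$, $\frac12$, $1$, and $N-3$ further roots $\alpha\in W$, whose residues $\xi=\bar\alpha$ satisfy $\xi\notin\mathbb F_2$ and $(\xi+1)^{N-2}=\xi^{N-2}$.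
\end{lemma}

\begin{proof}
Write $N=2l+1$. From $(1+x)^{2l+1}\equiv(1+x)(1+x^2)^l\pmod2$ we get $\binom{2l+1}{2i}\equiv\binom li$. By \eqref{eq:expand} and \eqref{eq:vsc}, modulo $2$,
\begin{align*}
2B_N(x)&=2x^N-Nx^{N-1}+\sum_{i=1}^{l}\binom N{2i}(2B_{2i})\,x^{N-2i}
\equiv x^{2l}+x\bigl[(x^2+1)^l-x^{2l}\bigr]\\
&\equiv x^{2l}(x+1)+x(x+1)^{2l}=x(x+1)h_N(x).
\end{align*}
Since $B_N(\frac12)=0$ and $2x-1$ is primitive over $\mathbb Z_{(2)}$, Gauss's lemma gives $2B_N(x)=(2x-1)g_N(x)$ with $g_N\in\mathbb Z_{(2)}[x]$. Comparing leading coefficients shows that $g_N$ is monic of degree $N-1$, and $2x-1\equiv1$ gives the formula for $\bar g_N$.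

A power $q$ as in the statement exists because $N-2$ is odd. The cyclic group $\mathbb F_q^\times$ contains $N-3$ elements $\eta\ne1$ with $\eta^{N-2}=1$. For each of them put $\xi=1/(\eta+1)$. Then $(\xi+1)/\xi=\eta$, so $h_N(\xi)=0$. These $N-3$ elements $\xi$ are distinct, and they differ from $0$ and $1$ since $h_N(0)=h_N(1)=1$. Thus $\bar g_N$, of degree $N-1$, has $N-1$ distinct roots in $\mathbb F_q$. By Hensel's lemma each lifts to exactly one root of $g_N$ in $W$, and these are all the roots of $g_N$. The lifts of $0$ and $1$ are $0$ and $1$, which are roots of $B_N(x)$ by Lemma~\ref{lem:forced}. The remaining root $\frac12$ of $B_N(x)$ is not in $W$.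
\end{proof}

\begin{example}\label{ex:five}
Let $N=5$, that is, $k=4$. With $y=x^2-x$ we have $B_5(x)=\frac12(2x-1)\,y\,(y-\frac13)$. The two further roots $\alpha$ satisfy $\alpha^2-\alpha=\frac13$, so $\xi^2+\xi+1=0$ and $\eta=(\xi+1)/\xi=\xi$ has order $3$ in $\mathbb F_4^\times$. If $B_M(\alpha)=0$ with $M$ odd, then $h_M(\xi)=0$, that is, $\eta^{M-2}=1$, that is, $3\mid M-2$. So reduction modulo $2$ excludes $M=7,9,13,15,\dots$, but not $M=11,17,\dots$. For $M=11$, formula \eqref{eq:expand} and a multiplication give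
\begin{align*}
6B_{11}(x)&=6x^{11}-33x^{10}+55x^9-66x^7+66x^5-33x^3+5x\\
&=(2x-1)\,y\,(y-1)\,(3y^3-7y^2+10y-5).
\end{align*}
The factors $y-\frac13$ of $B_5$ and $y-1$ of $B_{11}$ agree modulo $2$ but not modulo $4$. At $y=\frac13$ we find $B_{11}(\alpha)=\frac16(2\alpha-1)\cdot\frac13\cdot(-\frac23)\cdot(-\frac73)=\frac7{81}(2\alpha-1)$. So $2B_{11}(\alpha)$ is $6=11-5$ times a unit of $W$.
\end{example}

The example shows the general pattern. If $\alpha$ is a root of $B_N$ that survives the test modulo $2$ for $B_M$, then $2B_M(\alpha)$ is $M-N$ times a unit. In particular it is not zero. The power of $2$ to which one must compute grows with the power of $2$ in $M-N$, so we need a congruence between $B_N(\alpha)$ and $B_M(\alpha)$ whose modulus depends on $M-N$.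

\subsection{A congruence between $B_N(\alpha)$ and $B_{N+d}(\alpha)$}

Let $\Lambda\colon W[T]\to E$ be the $W$-linear map with $\Lambda(T^j)=B_j$ for $j\ge0$. All $2B_j$ lie in $\mathbb Z_{(2)}$, so
\begin{equation}\label{eq:half}
2\Lambda(f)\in W\qquad(f\in W[T]).
\end{equation}
By \eqref{eq:expand}, $B_L(\alpha)=\Lambda((\alpha+T)^L)$. Passing from $L=N$ to $L=N+d$ multiplies the argument of $\Lambda$ by $(\alpha+T)^d$, and one would like this factor to be $2$-adically close to a constant. It is not, since $T^d$ has coefficient $1$. The duplication formula repairs this. For $\beta\in W$ we have $\Lambda((\beta+2T)^L)=\sum_j\binom Lj2^jB_j\beta^{L-j}=2^LB_L(\beta/2)$, so \eqref{eq:dup} becomes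
\begin{equation}\label{eq:umbral}
2B_L(\alpha)=\sum_{\beta\in\{\alpha,\,\alpha+1\}}\Lambda\bigl((\beta+2T)^L\bigr).
\end{equation}
Now $\beta+2T$ is constant modulo $2$, and for a unit $\beta$ its $d$-th power is constant modulo $2d$. The price is that two constants appear, one for $\beta=\alpha$ and one for $\beta=\alpha+1$. They coincide exactly in the case that reduction modulo $2$ leaves open.

\begin{proposition}\label{prop:cong}
Let $N\ge2$, let $d>0$ be even, and let $\alpha\in W$ have residue $\xi\notin\mathbb F_2$ with $(\xi+1)^d=\xi^d$. Put $\gamma=\omega(\alpha)^d$. Then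
\[
2\bigl(\gamma^{-1}B_{N+d}(\alpha)-B_N(\alpha)\bigr)=d\,\theta
\]
for some $\theta\in W$ with $\bar\theta=\bigl[\xi^{N-1}+(\xi+1)^{N-1}\bigr]+\bigl[\xi^{N-2}+(\xi+1)^{N-2}\bigr]$.
\end{proposition}

\begin{proof}
Let $\beta\in\{\alpha,\alpha+1\}$. It is a unit because $\xi\ne0,1$. Write $\omega=\omega(\beta)$ and $\beta=\omega(1+2b)$ with $b\in W$. Then
\[
\beta+2T=\omega\,(1+2a),\qquad a=b+T/\omega\in W[T].
\]
The elements $\omega(\alpha)^d$ and $\omega(\alpha+1)^d$ are $(q-1)$-th roots of unity with the same residue $\xi^d=(\xi+1)^d$, so both equal $\gamma$. Hence $(\beta+2T)^d=\gamma(1+2a)^d$ for both values of $\beta$.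

We expand $(1+2a)^d=\sum_j\binom dj2^ja^j$ modulo $4d$. The term $j=1$ is $2da$. For $j=2$ the coefficient is $4\binom d2=-2d+2d^2$, and $2d^2\in4d\mathbb Z$ because $d$ is even. For $j\ge3$ write $j=2^vj'$ with $j'$ odd. Then $\binom dj2^j=d\binom{d-1}{j-1}2^{j-v}/j'$, and $j-v\ge2$: for $v\le1$ because $j\ge3$, for $v\ge2$ because $j-v\ge2^v-v\ge2$. So these coefficients lie in $4d\,\mathbb Z_{(2)}$, and
\[
(1+2a)^d\in 1+2d(a-a^2)+4d\,W[T].
\]
Multiply by $(\beta+2T)^N$, which lies in $\beta^N+2W[T]$. We obtain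
\[
\gamma^{-1}(\beta+2T)^{N+d}-(\beta+2T)^N=2d\,\beta^N(a-a^2)+4d\,f,\qquad f\in W[T].
\]
Apply $\Lambda$, sum over $\beta$, and use \eqref{eq:umbral} for $L=N+d$ and $L=N$. This gives the asserted identity with
\[
\theta=\sum_{\beta}\Bigl(\beta^N\cdot2\Lambda(a-a^2)+4\Lambda(f)\Bigr),
\]
where $a$ and $f$ depend on $\beta$. By \eqref{eq:half}, $\theta\in W$ and $4\Lambda(f)\in2W$. The first term need not vanish modulo $2$, because $\Lambda$ loses a factor $2$. From $B_1=-\frac12$ and $B_2=\frac16$,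
\[
\Lambda(a)=b-\frac1{2\omega},\qquad \Lambda(a^2)=b^2-\frac b\omega+\frac1{6\omega^2},
\]
so $2\Lambda(a-a^2)=2(b-b^2+b/\omega)-\omega^{-1}-\frac13\omega^{-2}$. Its residue is $\bar\beta^{-1}+\bar\beta^{-2}$, whatever $b$ is. Therefore $\bar\theta=\sum_\beta(\bar\beta^{N-1}+\bar\beta^{N-2})$ with $\bar\beta\in\{\xi,\xi+1\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $N<M$ and $d=M-N$, which is even since $N$ and $M$ are both odd. Take $E$ and $W$ as in Lemma~\ref{lem:mod2} for $N$. The greatest common divisor is the same over $\mathbb Q$ and over $E$, where $B_N(x)$ splits into distinct linear factors. So it is the product of $x-\alpha$ over the common roots $\alpha$ of $B_N(x)$ and $B_M(x)$ in $E$. The numbers $0,\frac12,1$ are common roots by Lemma~\ref{lem:forced}. Suppose that $\alpha$ is another one.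

By Lemma~\ref{lem:mod2}, $\alpha\in W$, its residue $\xi$ is not in $\mathbb F_2$, and $(\xi+1)^{N-2}=\xi^{N-2}$. Since $2\alpha-1\ne0$, we have $g_M(\alpha)=0$, so $\xi(\xi+1)h_M(\xi)=0$ and $(\xi+1)^{M-2}=\xi^{M-2}$. Dividing the two relations gives $(\xi+1)^d=\xi^d$, so Proposition~\ref{prop:cong} applies. In $\bar\theta$ the second bracket is $2\xi^{N-2}=0$, and the first is $\xi^{N-2}\bigl(\xi+(\xi+1)\bigr)=\xi^{N-2}\ne0$. Hence $d\theta\ne0$, while $B_N(\alpha)=B_M(\alpha)=0$. This is a contradiction.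
\end{proof}

\section{Odd exponents: comparison with $1-\cos2\pi x$}\label{sec:odd}

In this section we prove Proposition~\ref{prop:odd}. The method of Section~\ref{sec:even} rested on the distinct roots of $\bar g_N$. For $N=2l$ the same computation gives
\[
2F_N(x)\equiv(x^2+1)^l-x^{2l}-1\equiv\bigl((x+1)^l+x^l+1\bigr)^2\pmod2 ,
\]
a square, and Hensel's lemma gives nothing. We use the size \eqref{eq:euler} of the Bernoulli numbers in place of their denominators. Since $\zeta(2i)$ is close to $1$, the low coefficients of $F_L$ are, after normalization, close to those of $1-\cos2\pi x$. This function vanishes only at integers, so a root of $F_M$ of moderate size must lie very near an integer.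

\subsection{The approximation}

For an integer $L\ge2$ and $w\in\mathbb C$ put $\tau_L(w)=(2\pi w)^{L-1}/(L-1)!$, so that $|\tau_L(w)|=\tau_L(|w|)$. For even $L\ge4$ put
\[
\varphi_L(w)=(-1)^{L/2}\,\frac{(2\pi)^L}{2\,L!}\,F_L(w).
\]
Inserting \eqref{eq:euler} for $B_{L-2i}$ with $1\le i<L/2$, and $B_0=1$, $B_1=-\frac12$ for the two top terms, we get
\begin{equation}\label{eq:phi}
\varphi_L(w)=\sum_{i=1}^{L/2-1}(-1)^{i+1}\zeta(L-2i)\frac{(2\pi w)^{2i}}{(2i)!}
+(-1)^{L/2}\Bigl[\frac12\,\frac{(2\pi w)^L}{L!}-\frac\pi2\,\tau_L(w)\Bigr].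
\end{equation}
Since $L(2\pi)^L/(2\,L!)=\pi(2\pi)^{L-1}/(L-1)!$, formula \eqref{eq:shift} becomes
\begin{equation}\label{eq:phishift}
\varphi_L(w+r)=\varphi_L(w)+(-1)^{L/2}\,\pi\sum_{j=0}^{r-1}\tau_L(w+j).
\end{equation}
We apply the approximation only in the strip $|\operatorname{Re}w|\le\frac12$, where $1-\cos2\pi w$ has the single zero $w=0$, and we move a root into the strip by \eqref{eq:phishift}.

\begin{lemma}\label{lem:basic}
Let $L\ge4$ be even, $r\ge1$ an integer, $|\operatorname{Re}w|\le\frac12$, and $F_L(w+r)=0$. Then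
\[
8|w|^2\le 3\cdot2^{-L}\bigl(\cosh4\pi|w|-1\bigr)+\frac\pi2\,\tau_L(|w|)+\pi\sum_{j=0}^{r-1}\tau_L(|w+j|).
\]
\end{lemma}

\begin{proof}
Compare \eqref{eq:phi} with $1-\cos2\pi w=\sum_{i\ge1}(-1)^{i+1}(2\pi w)^{2i}/(2i)!$. The coefficients of $(2\pi w)^{2i}/(2i)!$ differ in absolute value by $\zeta(L-2i)-1$ for $i<L/2$, by $\frac32$ for $i=L/2$, and by $1$ for $i>L/2$. For $h\ge2$,
\[
\zeta(h)-1=2^{-h}\sum_{j\ge2}(2/j)^h\le2^{-h}\sum_{j\ge2}(2/j)^2=2^{-h}\cdot4\bigl(\zeta(2)-1\bigr)<3\cdot2^{-h}.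
\]
So all three differences are at most $3\cdot2^{2i-L}$. Summing over $i\ge1$,
\[
\bigl|\varphi_L(w)-(1-\cos2\pi w)\bigr|\le3\cdot2^{-L}\bigl(\cosh4\pi|w|-1\bigr)+\frac\pi2\,\tau_L(|w|).
\]
By \eqref{eq:phishift}, $|\varphi_L(w)|\le\pi\sum_{j<r}\tau_L(|w+j|)$. Finally write $w=a+ib$. We have $|\sin\pi a|\ge2|a|$ for $|a|\le\frac12$, by concavity of the sine on $[0,\frac\pi2]$, and $|\sinh\pi b|\ge\pi|b|$. Hence
\[
|1-\cos2\pi w|=2|\sin\pi w|^2=2(\sin^2\pi a+\sinh^2\pi b)\ge2(4a^2+\pi^2b^2)\ge8|w|^2.\qedhere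
\]
\end{proof}

\subsection{The case $N=6$}\label{sub:six}

The smallest case shows the method, and we settle it here. With $y=x^2-x$, formula \eqref{eq:expand} gives
\begin{align*}
F_6&=x^6-3x^5+\tfrac52x^4-\tfrac12x^2=y^2\bigl(y-\tfrac12\bigr),\\
F_8&=x^8-4x^7+\tfrac{14}3x^6-\tfrac73x^4+\tfrac23x^2=y^2\bigl(y^2-\tfrac43y+\tfrac23\bigr).
\end{align*}
The second is $\frac14\cdot\frac14\ne0$ at $y=\frac12$, so $F_6\nmid F_8$. Let $M\ge10$ be even. The polynomial $F_6$ has the root $1+w$ with $w=(\sqrt3-1)/2\in(0,\frac12)$, and $8w^2=8-4\sqrt3>1$, $2\pi w<2.3$. If $F_M(1+w)=0$, then Lemma~\ref{lem:basic} with $r=1$ gives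
\[
1<3\cdot2^{-M}(\cosh4.6-1)+\frac{3\pi}2\cdot\frac{2.3^{M-1}}{(M-1)!}.
\]
Both terms decrease in $M$. At $M=10$, using $\cosh X-1<\frac12e^X$, $e^{4.6}<100$ and $2.3^9<1802$, the right side is less than $150/1024+\frac{3\pi}2\cdot1802/362880<0.15+0.03$. So $F_6\nmid F_M$.

Three things were used: a root of $F_N$ close to $1$, an index $M$ well above $N$, and the fact that the root was not close to an integer. In general the first two have to be proved, and the root may be nonreal: the factor $y^2-\frac43y+\frac23$ of $F_8$ has negative discriminant. The third cannot be assumed, and we shall need the equation $F_N=0$ a second time to deal with a root near an integer $r\ge2$.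

For the rest of the section let $N\ge8$ and $M>N$ be even, and suppose that $F_M=QF_N$ with $Q\in\mathbb Q[x]$. We derive a contradiction.

\subsection{The degree of $F_M$ is almost $2N$}

If $M$ were close to $N$, the approximation could not tell $F_M$ from $F_N$. The difference equation, whose right side vanishes to high order at $0$, excludes this.

\begin{lemma}\label{lem:gap}
We have $M\ge2N-2$.
\end{lemma}

\begin{proof}
By \eqref{eq:diff} for $M$ and for $N$,
\[
Mx^{M-1}=Q(x+1)F_N(x+1)-Q(x)F_N(x)=\bigl(Q(x+1)-Q(x)\bigr)F_N(x+1)+Nx^{N-1}Q(x).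
\]
So $x^{N-1}$ divides $(Q(x+1)-Q(x))F_N(x+1)$. By Lemma~\ref{lem:forced}, $F_N(x+1)$ vanishes to order exactly $2$ at $0$. Hence $x^{N-3}$ divides $Q(x+1)-Q(x)$, which is a nonzero polynomial of degree $M-N-1$ because $\deg Q=M-N\ge2$. Thus $M-N-1\ge N-3$.
\end{proof}

For the conjecture alone the lemma is not needed: if $K=km$ is odd and $m>1$, then $m\ge3$ and $M\ge3N-2$.

\subsection{A root of $F_N$ close to $1$}

The error terms in Lemma~\ref{lem:basic} at $L=M$ are of the size $2^{-M}e^{4\pi\rho}$ and $(2\pi e\rho/M)^M$ for a root at distance $\rho$ from $1$. They are small when $\rho$ is a small fraction of $M$. We find a root with $\rho$ of order $\sqrt N$. The low coefficients of a polynomial determine the sum of the reciprocals of its roots, and if this sum is not small, some root is not large. Carried out in the variable $y=x^2-x$, this bounds $|y|$ by about $N/4$, hence $|x|$ by about $\sqrt N/2$. Put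
\[
s=\sqrt{N-3},\qquad \sigma=\frac{s-1}2 .
\]

\begin{lemma}\label{lem:root}
There is $z\in\mathbb C$ with $F_N(z)=0$, $\operatorname{Re}z>1$ and $|z-1|\le\sigma$.
\end{lemma}

\begin{proof}
Since $F_N(1-x)=F_N(x)$, the polynomial $F_N$ is even in $x-\frac12$, hence a polynomial in $(x-\frac12)^2=y+\frac14$. Write $F_N(x)=P(y)=\sum_ip_iy^i$, of degree $N/2$. In $F_N$ the coefficients of $1$, $x$, $x^3$ are $0$, $NB_{N-1}=0$, $\binom N3B_{N-3}=0$, and that of $x^2$ is not zero. From $y=-x+x^2$, $y^2=x^2-2x^3+\cdots$, $y^3=-x^3+\cdots$ we read off $p_0=p_1=0$, $p_2\ne0$ and $-2p_2-p_3=0$. So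
\[
P(y)=p_2y^2(1-2y+\cdots)=p_2y^2\prod_{i=1}^{N/2-2}\Bigl(1-\frac y{y_i}\Bigr),\qquad\sum_{i=1}^{N/2-2}\frac1{y_i}=2 .
\]
Hence some root $y_0\ne0$ of $P$ has $\operatorname{Re}(1/y_0)\ge2/(N/2-2)=4/(N-4)$. In particular $\operatorname{Re}y_0>0$. Choose $z$ with $z^2-z=y_0$ and $\operatorname{Re}z\ge\frac12$. Then $F_N(z)=0$, and
\[
\bigl(\operatorname{Re}z-\tfrac12\bigr)^2\ge\operatorname{Re}\bigl((z-\tfrac12)^2\bigr)=\operatorname{Re}y_0+\tfrac14>\tfrac14 ,
\]
so $\operatorname{Re}z>1$.

Let $\rho=|z-1|>0$ and $u=\operatorname{Re}(z-1)/\rho\in(0,1]$. Then $|z|^2=\rho^2+2\rho u+1$ and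
\[
\operatorname{Re}\frac1{y_0}=\operatorname{Re}\Bigl(\frac1{z-1}-\frac1z\Bigr)=\frac u\rho-\frac{\rho u+1}{\rho^2+2\rho u+1}=\frac{2\rho u^2+u-\rho}{\rho(\rho^2+2\rho u+1)} .
\]
This is at most $1/(\rho(\rho+1))$, its value at $u=1$. Indeed, $(2\rho u^2+u-\rho)(\rho+1)-(\rho^2+2\rho u+1)$ is a convex quadratic in $u$, negative at $u=0$ and zero at $u=1$, hence at most $0$ on $[0,1]$. Therefore $\rho(\rho+1)\le(N-4)/4$, that is, $(\rho+\frac12)^2\le(N-3)/4$, that is, $\rho\le\sigma$.
\end{proof}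

The proof uses only $N\ge6$, through $B_{N-3}=0$. For $N=6$ the root found in Section~\ref{sub:six} has $|z-1|=\sigma$. For $N=4$ we have $F_4=y^2$, there is no further root, and Proposition~\ref{prop:odd} is false.

Fix $z$ as in the lemma and $\rho=|z-1|$, so $0<\rho\le\sigma$ and $F_N(z)=F_M(z)=0$. Write $z=r+w$ with $r\in\mathbb Z$ and $-\frac12<\operatorname{Re}w\le\frac12$. Then
\begin{equation}\label{eq:rw}
1\le r<\tfrac32+\sigma,\qquad |w+j|\le\rho\quad(0\le j\le r-1).
\end{equation}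
The bounds on $r=\operatorname{Re}z-\operatorname{Re}w$ follow from $1<\operatorname{Re}z\le1+\sigma$. For $r=1$ the second claim is $w=z-1$. For $r\ge2$, the numbers $w+j$ and $z-1=w+r-1$ have the same imaginary part, and $|\operatorname{Re}w+j|\le\operatorname{Re}w+r-1$: for $j=0$ because $|\operatorname{Re}w|\le\frac12<\operatorname{Re}w+r-1$, for $j\ge1$ because $0<\operatorname{Re}w+j\le\operatorname{Re}w+r-1$.

\subsection{The size of the error terms}

Put
\[
A=\frac{3\cdot2^{-M}(\cosh4\pi\sigma-1)}{8\sigma^2},\qquad D=\tau_M(\sigma).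
\]
The function $(\cosh X-1)/X^2$ is a power series with positive coefficients, so it increases for $X>0$. As $|w|\le\sigma$, the first error term in Lemma~\ref{lem:basic} for $L=M$ is at most $8A|w|^2$, and the lemma gives
\begin{equation}\label{eq:key}
8(1-A)|w|^2\le\frac\pi2\,\tau_M(|w|)+\pi\sum_{j=0}^{r-1}\tau_M(|w+j|).
\end{equation}
By \eqref{eq:rw}, each value of $\tau_M$ on the right is at most $D$. We also record that $N-6(s-1)=s^2+3-6s+6=(s-3)^2\ge0$, so
\begin{equation}\label{eq:ratio}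
\frac N{2\pi\sigma}=\frac N{\pi(s-1)}\ge\frac6\pi>1.9 .
\end{equation}

\begin{lemma}\label{lem:const}
We have $A<0.08$ and $D<0.0132$. If $N\ge12$, then $A<0.02$ and $D\le0.8134^{\,2s^2+3}$.
\end{lemma}

\begin{proof}
For fixed $N$, the quantity $A$ decreases in $M$. So does $D$, since $\tau_{L+1}(\sigma)/\tau_L(\sigma)=2\pi\sigma/L<1$ for $L\ge N$ by \eqref{eq:ratio}. By Lemma~\ref{lem:gap} it suffices to prove the bounds for $M=2N-2$. We use $\cosh X-1<\frac12e^X$, $2\pi\sigma=\pi(s-1)$ and $8\sigma^2=2(s-1)^2$.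

For $N=8$, $M=14$: $2\pi\sigma=\pi(\sqrt5-1)<3.9$, $8\sigma^2=12-4\sqrt5>3$ and $e^{7.8}<2450$, so
\[
A<\frac{3\cdot1225}{2^{14}\cdot3}<0.08,\qquad D<\frac{3.9^{13}}{13!}<\frac{4.9\cdot10^7}{6.2\cdot10^9}<0.008 .
\]

For $N=10$, $M=18$: $2\pi\sigma=\pi(\sqrt7-1)<5.2$, $8\sigma^2=16-4\sqrt7>5.4$ and $e^{10.4}<33000$, so
\[
A<\frac{3\cdot16500}{2^{18}\cdot5.4}<0.04,\qquad D<\frac{5.2^{17}}{17!}<\frac{1.5\cdot10^{12}}{3.5\cdot10^{14}}<0.005 .
\]

For $N\ge12$ we have $s\ge3$ and $\sigma\ge1$. Hence $A\le\frac3{16}\exp\bigl(2\pi(s-1)-(2N-2)\ln2\bigr)$. The derivative of the exponent with respect to $N$ is $\pi/s-2\ln2\le\pi/3-2\ln2<0$, and at $N=12$ the exponent is $4\pi-22\ln2<-2.6$. So $A<\frac3{16}e^{-2.6}<0.02$. For $D$ put $\nu=M-1=2N-3=2s^2+3$. From $e^\nu\ge\nu^\nu/\nu!$ we get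
\[
D\le\Bigl(\frac{\pi e(s-1)}{2s^2+3}\Bigr)^{2s^2+3}.
\]
The derivative of $(s-1)/(2s^2+3)$ has the sign of $-2s^2+4s+3$, which is negative for $s\ge3$. So the base is at most $2\pi e/21<0.8134$. Finally $2s^2+3\ge21$ and $21\ln0.8134<-4.33$, so $D<e^{-4.33}<0.0132$.
\end{proof}

\subsection{The cases $r=1$ and $N\le10$}

In these cases \eqref{eq:key} is contradictory by itself.

\emph{Let $r=1$.} Then $w=z-1\ne0$, and the right side of \eqref{eq:key} is $\frac{3\pi}2\tau_M(|w|)$, which vanishes to high order at $w=0$. So no lower bound for $|w|$ is needed. From $|w|^{M-3}\le\sigma^{M-3}$ we get $\tau_M(|w|)\le D|w|^2/\sigma^2$. Dividing \eqref{eq:key} by $8|w|^2$ and using $8\sigma^2>3$ for $N\ge8$,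
\[
1\le A+\frac{3\pi}2\cdot\frac D{8\sigma^2}<0.08+\frac{3\pi}2\cdot\frac{0.0132}3<0.11 ,
\]
which is false.

\emph{Let $r\ge2$ and $N\in\{8,10\}$.} Then $\sigma\le(\sqrt7-1)/2<0.823$, so $z$ cannot come close to $2$. Precisely, $r<2.4$ by \eqref{eq:rw}, so $r=2$, $w=(z-1)-1$ and $|w|\ge1-\rho>0.177$. The left side of \eqref{eq:key} exceeds $8\cdot0.92\cdot0.177^2>0.23$, and the right side is at most $(\frac\pi2+2\pi)D<0.11$. This is a contradiction.

\subsection{The case $r\ge2$, $N\ge12$: a root near an integer}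

Now $\sigma\ge1$, the disk $|z-1|\le\sigma$ contains integers $r\ge2$, and \eqref{eq:key} only says that $w$ is small. We use both equations. For small $w$, $\varphi_L(w)$ has the size of $|w|^2$, while the sum in \eqref{eq:phishift} is dominated by its last term, of size $\tau_L(\rho)$. So $F_L(z)=0$ pins $|w|^2$ to the size $\tau_L(\rho)$. This cannot happen for both $L=N$ and $L=M$, because $\tau_M(\rho)$ is much smaller than $\tau_N(\rho)$. Here $8(1-A)>7.84$.

\emph{Step 1: $|w|<\delta:=0.13$.} By \eqref{eq:key}, $r+\frac12<2+\sigma=\frac{s+3}2$ and Lemma~\ref{lem:const},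
\[
7.84\,|w|^2\le\pi\bigl(r+\tfrac12\bigr)D\le\pi\,\frac{s+3}2\,0.8134^{\,2s^2+3}.
\]
The last expression has logarithmic derivative $\frac1{s+3}+4s\ln0.8134<0$ for $s\ge3$, and at $s=3$ it is less than $3\pi\cdot0.0132<0.125$. Since $7.84\,\delta^2>0.132$, the claim follows.

\emph{Step 2: the last term dominates.} For $0\le j\le r-2$ we have $|w+j|\le r-2+\delta$, while $0<r-1-\delta\le|w+r-1|=\rho\le\sigma$. So
\[
\frac{|w+j|}\rho\le\frac{r-2+\delta}{r-1-\delta}=1-\frac{1-2\delta}{r-1-\delta}\le1-\frac{0.74}\sigma\le e^{-0.74/\sigma}.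
\]
The number of such $j$ is $r-1\le\sigma+\delta\le\frac s2$. For $L\in\{N,M\}$ we have $\frac{L-1}\sigma\ge\frac{N-1}\sigma=\frac{2(s^2+2)}{s-1}\ge2s$. Hence
\begin{equation}\label{eq:dom}
\sum_{j=0}^{r-2}\tau_L(|w+j|)\le\frac s2\,e^{-1.48s}\,\tau_L(\rho)\le0.02\,\tau_L(\rho),
\end{equation}
because $\frac s2e^{-1.48s}$ decreases for $s\ge3$ and equals $1.5\,e^{-4.44}<0.018$ at $s=3$.

\emph{Step 3: upper bound from $F_M(z)=0$.} By \eqref{eq:key}, $|w|\le\rho$ and \eqref{eq:dom}, we have $7.84|w|^2\le(0.5+1.02)\pi\,\tau_M(\rho)$, so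
\[
|w|^2\le0.61\,\tau_M(\rho).
\]

\emph{Step 4: lower bound from $F_N(z)=0$.} By \eqref{eq:phishift} and \eqref{eq:dom},
\[
|\varphi_N(w)|=\pi\Bigl|\sum_{j=0}^{r-1}\tau_N(w+j)\Bigr|\ge0.98\,\pi\,\tau_N(\rho).
\]
On the other hand, put $X=2\pi|w|<0.82$. In \eqref{eq:phi} every coefficient of $(2\pi w)^{2i}/(2i)!$ is at most $\zeta(2)<1.645$ in absolute value, so
\[
|\varphi_N(w)|\le\zeta(2)(\cosh X-1)+\frac\pi2\,\frac{X^{N-1}}{(N-1)!}.
\]
We have $\cosh X-1\le X^2\bigl(\frac12+\frac{0.82^2}{24}+\frac{0.82^4}{720}+\cdots\bigr)<0.529X^2$ for $X\neq0$, and $1.645\cdot0.529<0.871$. The last term is at most $\frac\pi2X^2/11!$, since $X<1$ and $N-1\ge11$. So $|\varphi_N(w)|\le0.88X^2\le35|w|^2$, as $0.88\cdot4\pi^2<35$. Therefore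
\[
0.98\,\pi\,\tau_N(\rho)\le35\,|w|^2 .
\]

\emph{Step 5: comparison.} Steps 3 and 4 give $\tau_N(\rho)\le7\,\tau_M(\rho)$, as $35\cdot0.61/(0.98\pi)<7$. Since $\rho>0$, this says
\[
N^{M-N}\le N(N+1)\cdots(M-1)=\frac{(M-1)!}{(N-1)!}\le7\,(2\pi\rho)^{M-N}\le7\,(2\pi\sigma)^{M-N}.
\]
By \eqref{eq:ratio}, $1.9^{\,M-N}\le7$. But $M-N\ge N-2\ge10$ by Lemma~\ref{lem:gap}, and already $1.9^4>13$.

Every case is contradictory, so $F_N\nmid F_M$ for $N\ge8$. Together with Section~\ref{sub:six} this proves Proposition~\ref{prop:odd}, and with it Theorems~\ref{thm:A} and~\ref{thm:B}.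

\begin{thebibliography}{1}

\bibitem{sums}
\emph{On sums of powers of the positive integers},
\texttt{https://www.impan.pl/shop/publication/}\allowbreak\texttt{transaction/download/product/87639}

\end{thebibliography}
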